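\title{Positive Crofton measures for Hilbert geometries\\ that are not hyperbolic}

\begin{abstract}
A positive Crofton measure for the length in a Hilbert geometry is a nonnegative, locally finite measure on hyperplanes such that the length of every rectifiable set is the integral of its number of intersection points with hyperplanes. It was conjectured that in dimension $n\ge 3$ such a measure exists only for ellipsoids, that is, only for hyperbolic geometry. We disprove this for every $n\ge3$: every convex body whose radial function is smooth and sufficiently $C^k$-close to that of an ellipsoid has a positive Crofton measure with continuous, strictly positive density; an explicit example is $\{|x|^2+\varepsilon x_1^4\le1\}$ for small $\varepsilon>0$. The main point is positivity of the density at hyperplanes close to the boundary of the body. It is obtained by a projective blow-up, combined with an estimate for the inverse cosine transform that uses derivatives only near one great sphere. We also characterize the bodies with a positive Crofton measure by a zonoid condition on polar bodies, and show that they form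 a closed, nowhere dense set that contains no polytope.
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $n\ge3$ and let $C\subset\mathbb R^n$ be a convex body, that is, a compact convex set with nonempty interior. The \emph{Hilbert geometry} in $C$ is $\operatorname{int}C$ with the metric
\begin{equation}\label{eq:hilbert}
d_C(x,y)=\tfrac12\log\frac{|a-y|\,|b-x|}{|a-x|\,|b-y|}\qquad(x\ne y),\qquad d_C(x,x)=0,
\end{equation}
where the line through $x,y$ meets $\partial C$ in $a,b$, in the order $a,x,y,b$. Straight segments are geodesics of $d_C$. If $C$ is an ellipsoid, the Hilbert geometry is hyperbolic space in the Klein model.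

Let $\operatorname{vol}_1$ be the one-dimensional Holmes--Thompson volume of this geometry. On $(\mathcal H^1,1)$-rectifiable sets, in particular on rectifiable curves, it is the length (one-dimensional Hausdorff measure) with respect to $d_C$. Let $A_C$ be the space of affine hyperplanes that meet $\operatorname{int}C$, an open subset of the space of all affine hyperplanes of $\mathbb R^n$. Write $\operatorname{vol}_0$ for counting measure.

\begin{definition}\label{def:crofton}
A \emph{positive Crofton measure} for $\operatorname{vol}_1$ is a nonnegative Borel measure $\eta$ on $A_C$, finite on compact subsets of $A_C$ but possibly of infinite total mass, such that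
\[
\operatorname{vol}_1(M)=\int_{A_C}\operatorname{vol}_0(M\cap E)\,\eta(dE)
\]
for every $(\mathcal H^1,1)$-rectifiable Borel set $M\subset\operatorname{int}C$.
\end{definition}

To see why the question is natural, denote by $\langle M\rangle$ the set of hyperplanes (in the space under consideration) that meet a set $M$. Suppose that $\eta\ge0$ is a measure on hyperplanes for which the hyperplanes through any given point form a null set, and that $0<\eta(\langle[x,y]\rangle)<\infty$ for $x\ne y$. Then $(x,y)\mapsto\eta(\langle[x,y]\rangle)$ satisfies the triangle inequality, because a hyperplane meeting $[x,z]$ meets $[x,y]$ or $[y,z]$, and it is additive along lines. So such measures produce distances for which straight segments are shortest. Hilbert metrics have straight geodesics too. Do they arise in this way?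

\medskip\noindent
\textbf{Conjecture} (\cite{MW})\textbf{.} \emph{For the Hilbert geometry in a convex body $C\subset\mathbb R^n$, $n\ge 3$, a positive Crofton measure for $\operatorname{vol}_1$ exists only if the geometry is hyperbolic, that is, if $C$ is an ellipsoid.}

\medskip
We show that the conjecture is false for every $n\ge3$.

\subsection{The infinitesimal form of the question}

Let $S=S^{n-1}$ and $E(u,t)=\{x:\langle x,u\rangle=t\}$ for $u\in S$, $t\in\mathbb R$. A continuous function $\varphi\ge0$ on an open set of hyperplanes defines a locally finite measure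
\begin{equation}\label{eq:eta}
\eta_\varphi(B)=\int_S\int_{\mathbb R}1_B(E(u,t))\,\varphi(E(u,t))\,dt\,du .
\end{equation}
For $x\in\operatorname{int}C$ and $v\ne0$ put
\[
f_C(x,v)=\frac1{\sup\{t>0:x+tv\in C\}},\qquad f_C(x,0)=0,\qquad F_C(x,v)=\tfrac12\big(f_C(x,v)+f_C(x,-v)\big).
\]
If the line $x+\mathbb Rv$ leaves $C$ at the parameters $t_+$ and $-t_-$, then $F_C(x+sv,v)=\frac12\big(\frac1{t_+-s}+\frac1{t_-+s}\big)$. Integrating over $s\in[0,1]$ with $v=y-x$ gives $\frac12\log\frac{t_+(t_-+1)}{(t_+-1)t_-}$, so
\begin{equation}\label{eq:finsler}
d_C(x,y)=\int_0^1F_C(x+s(y-x),y-x)\,ds .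
\end{equation}
Thus $F_C$ is the Finsler function of $d_C$. Suppose that $\eta_\varphi$ is a Crofton measure. The hyperplanes with normal $u$ that meet $[x,x+sv]$ are the $E(u,t)$ with $t$ in an interval of length $s|\langle u,v\rangle|$. Dividing $d_C(x,x+sv)=\eta_\varphi(\langle[x,x+sv]\rangle)$ by $s$ and letting $s\downarrow0$, we find $F_C(x,v)=\int_S|\langle u,v\rangle|\,\varphi(x+u^\perp)\,du$. In terms of the \emph{cosine transform}
\[
(T\varphi)(v)=\int_S|\langle u,v\rangle|\,\varphi(u)\,du ,
\]
which is invertible on even smooth functions, the only candidate for a continuous density, when $\partial C$ is smooth, is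
\begin{equation}\label{eq:phiC}
\varphi_C(x+u^\perp)=\big(T^{-1}F_C(x,\cdot)\big)(u).
\end{equation}
Section~\ref{sec:density} proves that the right side depends only on the hyperplane $x+u^\perp$, not on the choice of $x$ in it, so that \eqref{eq:phiC} defines a continuous function $\varphi_C$ on $A_C$ for every $C$ with $C^\infty$ boundary. The question is its sign.

Which answer should one expect? In the plane, $T^{-1}F_C(x,\cdot)\ge0$ whenever $\partial C$ is smooth (Example~\ref{ex:plane}). For the cube the analogous condition already fails at the center (Example~\ref{ex:cube}). There is one positivity condition for each point $x\in\operatorname{int}C$, so rigidity is plausible. On the other hand, for the ball $\varphi_B$ is \emph{strictly} positive, and strict inequalities tend to survive perturbation. They do survive, but $A_C$ is not compact, and the whole difficulty sits at its end.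

\subsection{Results}

Let $\mathcal K$ be the set of convex bodies with $C^\infty$ boundary of positive Gauss curvature. For a body $C$ with $0\in\operatorname{int}C$ let $R_C$ be its radial function, $R_C(\theta)=\max\{r:r\theta\in C\}$, $\theta\in S$.

\begin{theorem}\label{thm:A}
Let $n\ge3$ and $C_\varepsilon=\{x\in\mathbb R^n:|x|^2+\varepsilon x_1^4\le1\}$. For all sufficiently small $\varepsilon>0$ the body $C_\varepsilon$ is not an ellipsoid and has a positive Crofton measure for $\operatorname{vol}_1$, with continuous strictly positive density. In particular, the conjecture is false.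
\end{theorem}

\begin{theorem}\label{thm:B}
There is $k=k(n)$ with the following properties.
\begin{enumerate}
\item[(1)] Let $C_0\in\mathcal K$ with $0\in\operatorname{int}C_0$ and $\varphi_{C_0}>0$ on $A_{C_0}$; for instance, let $C_0$ be a ball or an ellipsoid. Then there is $\delta>0$ such that every convex body $C$ with $R_C\in C^\infty(S)$ and $\|R_C-R_{C_0}\|_{C^k}<\delta$ lies in $\mathcal K$, has $\varphi_C>0$ on $A_C$, and $\eta_{\varphi_C}$ is a positive Crofton measure for $\operatorname{vol}_1$.
\item[(2)] For every $C\in\mathcal K$, $\varphi_C>0$ outside some compact subset of $A_C$.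
\end{enumerate}
\end{theorem}

A \emph{(centered) zonoid} is a compact convex set, possibly with empty interior, with support function $h(v)=\int_S|\langle u,v\rangle|\,\rho(du)$, where $\rho\ge0$ is a finite even measure on $S$; and $K^\circ$ denotes the polar body of $K$.

\begin{theorem}\label{thm:C}
Let $n\ge3$ and let $C\subset\mathbb R^n$ be any convex body. A positive Crofton measure for $\operatorname{vol}_1$ exists if and only if for every $x\in\operatorname{int}C$ the difference body of $(C-x)^\circ$ is a zonoid.
\end{theorem}

\begin{theorem}\label{thm:D}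
Let $n\ge3$. The set $\mathcal P$ of convex bodies that have a positive Crofton measure is closed in the space of convex bodies with nonempty interior (Hausdorff metric) and contains no polytope. Hence it is nowhere dense.
\end{theorem}

So positive Crofton measures are plentiful near ellipsoids in a $C^k$ sense (Theorem~\ref{thm:B}), and yet rare in the Hausdorff metric (Theorem~\ref{thm:D}).

\subsection{The idea of the proof}\label{ss:idea}

By \eqref{eq:phiC} and the continuity of $T^{-1}$ in $C^k$ norms, $\varphi_C$ stays positive on any fixed compact set of hyperplanes when the ball is slightly perturbed. The problem is a hyperplane $E$ that cuts off a tiny cap. For this we use that everything is projectively invariant. A projective map $g$ takes $E$ to a hyperplane $\{x_n=0\}$ through the center of a body $gC$ that is \emph{almost a ball}: near the cap $\partial C$ is nearly a quadric, and the quadric is mapped to the unit sphere. The sign of $\varphi_C(E)$ is the sign of $(T^{-1}F_{gC}(0,\cdot))(e_n)$, and $F_{gC}(0,\cdot)$ is close to $|\cdot|$.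

Close in which sense? The part of $\partial C$ far from the cap, on which we have no control, is squeezed into a small neighborhood of the pole $e_n$. There the convergence of $gC$ to the ball is only uniform, and derivatives may blow up; away from the pole it is $C^k$. What saves the argument is that the inverse cosine transform at $p$ needs derivatives only near the great sphere $p^\perp$, and only the supremum norm elsewhere (Lemma~\ref{lem:local}). In our situation $p=e_n$, and $p^\perp$ is the equator, far from the pole.

Sections~\ref{sec:prelim}--\ref{sec:segments} carry out the reduction to the sign of $\varphi_C$, Section~\ref{sec:local} proves the estimate for $T^{-1}$, and Section~\ref{sec:boundary} the blow-up; this proves Theorems~\ref{thm:A} and \ref{thm:B}. Sections~\ref{sec:C} and \ref{sec:D} contain the proofs of Theorems~\ref{thm:C} and \ref{thm:D}.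

\section{Preliminaries}\label{sec:prelim}

\subsection{The function $F_C$}

The function $f_C(x,\cdot)$ is the gauge of $C-x$, hence the support function of $K_x:=(C-x)^\circ$. Therefore $F_C(x,\cdot)$ is the support function of $\frac12(K_x-K_x)$.

If two convex bodies $A,A'$ contain $B(0,r)$ and have Hausdorff distance at most $\delta$, then $A'\subset A+B(0,\delta)\subset(1+\delta/r)A$, and likewise with $A,A'$ exchanged, so their gauges agree up to a factor $1+\delta/r$. Applied to translates of $C$ and of nearby bodies, this shows that $F_C$ is continuous on $\operatorname{int}C\times\mathbb R^n$ and that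
\begin{equation}\label{eq:Fconv}
C_j\to C\ \text{(Hausdorff metric)}\quad\Longrightarrow\quad F_{C_j}\to F_C\ \text{ locally uniformly on }\operatorname{int}C\times\mathbb R^n .
\end{equation}
By \eqref{eq:finsler}, $d_C$ is bi-Lipschitz to the Euclidean distance on compact convex subsets of $\operatorname{int}C$, and $\frac1sd_C(x,x+sv)\to F_C(x,v)$ as $s\downarrow0$, locally uniformly in $(x,v)$.

For open convex $\Omega$ we write $A_\Omega$ for the set of hyperplanes meeting $\Omega$, so $A_C=A_{\operatorname{int}C}$. If $K\subset\operatorname{int}C$ is compact, then $\langle K\rangle$ is a compact subset of $A_C$. Conversely, a hyperplane $E_0\in A_C$ strictly separates some $x,y\in\operatorname{int}C$, and then all hyperplanes near $E_0$ lie in $\langle[x,y]\rangle$; so every compact subset of $A_C$ is covered by finitely many sets $\langle[x,y]\rangle$.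

\subsection{Zonoids}\label{ss:zonoids}

(Z1) \emph{A pointwise limit $h$ of support functions $h_j$ of zonoids is the support function of a zonoid.} Indeed, let $\rho_j$ be the measure representing $h_j$. Then $\int_Sh_j=c\,\rho_j(S)$ with $c=\int_S|\langle u,v\rangle|\,dv$. Pointwise convergence of finite convex functions is locally uniform, so these integrals and hence the masses are bounded, and the weak limit of a subsequence of the $\rho_j$ represents $h$.

(Z2) \emph{If $h$ is the support function of a zonoid and $L$ is linear, then so is $h\circ L$}, because $|\langle u,Lv\rangle|=|\langle L^Tu,v\rangle|$: restrict $\rho$ to $\{u:L^Tu\ne0\}$ and transport it by $u\mapsto L^Tu/|L^Tu|$ with weight $|L^Tu|$. Sums with nonnegative coefficients of support functions of zonoids, and by (Z1) averages of continuous families (limits of Riemann sums), are again of this form.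

(Z3) \emph{The support sets of a zonoid are centrally symmetric.} Recall that the support set $\{\ell\in K:\langle\ell,w\rangle=h_K(w)\}$ of a compact convex set $K$ in direction $w\neq 0$ has as support function the one-sided directional derivative $h_K'(w;\cdot)$. For $h(v)=\int|\langle u,v\rangle|\,\rho(du)$,
\[
h'(w;\cdot)=\int_{u\perp w}|\langle u,\cdot\rangle|\,\rho(du)+\Big\langle\int\operatorname{sgn}\langle u,w\rangle\,u\,\rho(du),\ \cdot\,\Big\rangle ,
\]
which is an even function plus a linear one.

\subsection{The cosine transform}

For a function $h$ of class $C^k$ near a set $U\subset S$, $\|h\|_{C^k(U)}$ is the maximum over $l\le k$ of the supremum over $U$ of $|D^l\bar h|$, where $\bar h$ is the extension of $h$ that is homogeneous of degree $0$. This norm is rotation invariant, and it is equivalent to the norms defined by a fixed finite atlas of $S$. Let $C_e^\infty(S)$ be the space of even smooth functions on $S$. When an even function on $S$ is viewed as an image under $T$, we identify it with its extension to $\mathbb R^n$ homogeneous of degree $1$. We use the following standard facts; for (T1)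 and (T2) see \cite[Ch.~3]{Groemer} and \cite[\S3.5]{Schneider}.

\medskip
(T1) $T$ is injective on finite signed even measures.

(T2) $T:C_e^\infty(S)\to C_e^\infty(S)$ is bijective and continuous; it acts on spherical harmonics of even degree $m$ by nonzero multipliers of order $m^{-(n+2)/2}$. By the open mapping theorem for Fr\'echet spaces, $T^{-1}$ is continuous. So there are $k_0=k_0(n)\ge3$ and $c=c(n)$ with
\begin{equation}\label{eq:Tinv}
\max_S|T^{-1}h|\le c\,\|h\|_{C^{k_0}(S)}\qquad(h\in C_e^\infty(S)).
\end{equation}

(T3) If $\omega$ is odd and continuous on $S$ and $\int_S\operatorname{sgn}\langle u,v\rangle\,\omega(u)\,du=0$ for all $v\ne0$, then $\omega=0$. Indeed, by the Funk--Hecke and Rodrigues formulas this transform multiplies harmonics of odd degree $m$ by a nonzero multiple of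
\[
\int_0^1\frac{d^m}{dt^m}(1-t^2)^\alpha\,dt=-\frac{d^{m-1}}{dt^{m-1}}(1-t^2)^\alpha\Big|_{t=0},\qquad \alpha=m+\tfrac{n-3}2 .
\]
(The contribution at $t=1$ vanishes since $\alpha>m-1$.) As $m-1$ is even and $\alpha>\frac{m-1}2$, the coefficient $\pm\binom{\alpha}{(m-1)/2}$ of $t^{m-1}$ in $(1-t^2)^\alpha$ is not $0$.

\subsection{Two test cases}

\begin{example}[the plane]\label{ex:plane}
For this example only let $n=2$. Let $v(\theta)=(\cos\theta,\sin\theta)$ and write functions on $S^1$ as functions of $\theta$. Since $|\cos|''+|\cos|=2(\delta_{\pi/2}+\delta_{-\pi/2})$ as distributions on $\mathbb R/2\pi\mathbb Z$, for even $\varphi$ the equation $h=T\varphi$ gives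
\[
h+h''=4\,\varphi(\cdot+\tfrac\pi2).
\]
Let $\partial C$ be smooth, $x\in\operatorname{int}C$, and let $f=1/R$, where $R(\theta)$ is the radial function of $C-x$. The curvature of the curve $r=R(\theta)$ is
\[
\kappa=\frac{R^2+2R'^2-RR''}{(R^2+R'^2)^{3/2}}=\frac{f+f''}{(1+(f'/f)^2)^{3/2}},
\]
and the angle $\alpha$ between the ray and the curve satisfies $\sin^2\alpha=R^2/(R^2+R'^2)=(1+(f'/f)^2)^{-1}$. So $f+f''=\kappa/\sin^3\alpha$. Since $F_C(x,v(\theta))=\frac12(f(\theta)+f(\theta+\pi))$, the candidate density at a line $E$ that meets $\partial C$ in $a$ and $b$ is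
\[
\varphi_C(E)=\frac18\Big(\frac{\kappa(a)}{\sin^3\alpha_a}+\frac{\kappa(b)}{\sin^3\alpha_b}\Big)\ \ge\ 0,
\]
where $\alpha_a,\alpha_b$ are the angles between $E$ and $\partial C$. Three features are visible. The value depends on $E$ only, not on the point $x\in E$ from which we computed it. It is never negative. And it depends on the boundary only near $E\cap\partial C$, that is, on $F_C(x,\cdot)$ only near the directions orthogonal to the normal $u$ of $E$. In higher dimensions the first feature persists (Proposition~\ref{prop:density}), the second does not, and a weak form of the third one is Lemma~\ref{lem:local}.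
\end{example}

\begin{example}[the cube]\label{ex:cube}
Let $C=[-1,1]^3$ and $x=0$. Then $F_C(0,v)=\max_i|v_i|$ is the support function of the octahedron $C^\circ$, whose facets are triangles. By (Z3) it is not a zonoid, so by Theorem~\ref{thm:C} the cube has no positive Crofton measure. For the octahedron, the polar body at the center is a cube, which is a zonoid, and the obstruction is invisible there; by Theorem~\ref{thm:D} it appears at other points $x$.
\end{example}

\section{From the Finsler function to a density on hyperplanes}\label{sec:density}

\subsection{Densities}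

For each $x$ we can solve $F(x,\cdot)=T\varphi_x$. Why should $\varphi_x(u)$ be the same for all $x$ in a hyperplane orthogonal to $u$? The reason is the symmetry \eqref{eq:sym} below, which expresses that segments satisfy the Euler--Lagrange equations of $F$.

\begin{proposition}\label{prop:density}
Let $\Omega\subset\mathbb R^n$ be open and convex. Let $F:\Omega\times\mathbb R^n\to[0,\infty)$ be continuous, even and positively homogeneous of degree $1$ in $v$, and jointly $C^\infty$ on $\Omega\times(\mathbb R^n\setminus0)$, with
\begin{equation}\label{eq:sym}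
F_{x^iv^j}=F_{x^jv^i}\qquad(1\le i,j\le n).
\end{equation}
Put $\varphi_x=T^{-1}F(x,\cdot)$. Then there is a continuous function $\varphi$ on $A_\Omega$ with $\varphi_x(u)=\varphi(x+u^\perp)$ for all $x\in\Omega$, $u\in S$. If $\varphi\ge0$, then for $x\ne y$ in $\Omega$
\begin{equation}\label{eq:segint}
\int_0^1F(x+s(y-x),y-x)\,ds=\eta_\varphi(\langle[x,y]\rangle).
\end{equation}
\end{proposition}

\begin{proof}
By joint smoothness the difference quotients of $F$ in $x$ converge together with all $v$-derivatives, uniformly for $v\in S$ and locally uniformly in $x$. So $x\mapsto F(x,\cdot)|_S\in C_e^\infty(S)$ is $C^1$. Since $T^{-1}$ is linear and continuous on $C_e^\infty(S)$, $\partial_i\varphi_x:=\partial_{x^i}\varphi_x=T^{-1}\partial_{x^i}F(x,\cdot)$ exists and is continuous in $(x,u)$. Differentiate $\partial_{x^i}F(x,v)=\int_S|\langle u,v\rangle|\,\partial_i\varphi_x(u)\,du$ with respect to $v^j$; by \eqref{eq:sym},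
\[
\int_S\operatorname{sgn}\langle u,v\rangle\,\big(u_j\partial_i\varphi_x-u_i\partial_j\varphi_x\big)(u)\,du=0\qquad(v\ne0).
\]
The bracket is odd in $u$, so it vanishes by (T3). Thus the gradient of $x\mapsto\varphi_x(u)$ is parallel to $u$, and this function is constant on each convex set $\Omega\cap E(u,t)$. As $\varphi_x$ is even, $\varphi(x+u^\perp):=\varphi_x(u)$ is well defined on $A_\Omega$. It is continuous: if $E_j\to E$ and $x\in E\cap\Omega$, the orthogonal projections $x_j$ of $x$ to $E_j$ converge to $x$, suitably signed normals converge, and $\varphi_x(u)$ is continuous in $(x,u)$.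

Let $v=y-x$. For $u\not\perp v$ substitute $t=\langle x+sv,u\rangle$, $dt=\langle u,v\rangle\,ds$; as $s$ runs through $[0,1]$, $E(u,t)$ runs through the hyperplanes with normal $u$ that meet $[x,y]$. Hence
\[
\int_0^1F(x+sv,v)\,ds=\int_S\int_0^1|\langle u,v\rangle|\,\varphi\big(E(u,\langle x+sv,u\rangle)\big)\,ds\,du=\eta_\varphi(\langle[x,y]\rangle),
\]
the directions $u\perp v$ being a null set.
\end{proof}

\subsection{Hilbert metrics}

\begin{lemma}\label{lem:hilbertsym}
If $\partial C$ is $C^\infty$, then $F=F_C$ satisfies the hypotheses of Proposition~\ref{prop:density} on $\Omega=\operatorname{int}C$.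
\end{lemma}

\begin{proof}
Rays from interior points are transversal to $\partial C$, so by the implicit function theorem $f=f_C$ is jointly $C^\infty$ for $v\ne0$. Let $\Psi$ be a local defining function of $\partial C$. Differentiating $\Psi(x+v/f)=0$ with respect to $x^i$ and to $v^i$ gives, at the boundary point,
\[
\Psi_i=\langle\nabla\Psi,v\rangle\,\frac{f_{x^i}}{f^2},\qquad \frac{\Psi_i}f=\langle\nabla\Psi,v\rangle\,\frac{f_{v^i}}{f^2},
\]
where $\langle\nabla\Psi,v\rangle\ne0$ by transversality. Hence $f_{x^i}=f f_{v^i}$, and $f_{x^iv^j}=f_{v^i}f_{v^j}+f f_{v^iv^j}$ is symmetric in $i,j$. The function $\tilde f(x,v)=f(x,-v)$ satisfies $\tilde f_{x^i}=-\tilde f\tilde f_{v^i}$, so $\tilde f_{x^iv^j}$ is symmetric as well, and $F_C=\frac12(f+\tilde f)$ satisfies \eqref{eq:sym}. The other hypotheses are clear.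
\end{proof}

For $C$ with $C^\infty$ boundary let $\varphi_C$ be the continuous function on $A_C$ given by Proposition~\ref{prop:density}; this is \eqref{eq:phiC}. By \eqref{eq:finsler} and \eqref{eq:segint},
\begin{equation}\label{eq:segments}
\varphi_C\ge0\quad\Longrightarrow\quad d_C(x,y)=\eta_{\varphi_C}(\langle[x,y]\rangle)\ \text{ for all }x\ne y\text{ in }\operatorname{int}C .
\end{equation}

\subsection{Projective invariance}

\begin{lemma}\label{lem:proj}
Let $\partial C$ be $C^\infty$ and let $g$ be an invertible projective map that is regular on $C$ (the hyperplane sent to infinity misses $C$). Then $\varphi_{gC}(gE)$ and $\varphi_C(E)$ have the same sign for every $E\in A_C$.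
\end{lemma}

\begin{proof}
The set $gC$ is a convex body with $C^\infty$ boundary, and $g$ is an isometry from $d_C$ to $d_{gC}$, because it preserves cross ratios. Let $x\in\operatorname{int}C$ and $L=Dg_x$. Dividing $d_{gC}(gx,g(x+sv))=d_C(x,x+sv)$ by $s$ and letting $s\downarrow0$ we get $F_{gC}(gx,Lv)=F_C(x,v)$, that is,
\[
F_{gC}(gx,w)=F_C(x,L^{-1}w)=\int_S|\langle L^{-T}u,w\rangle|\,\varphi_x(u)\,du,\qquad \varphi_x=T^{-1}F_C(x,\cdot).
\]
Substitute $u'=L^{-T}u/|L^{-T}u|$. By (T1), $T^{-1}F_{gC}(gx,\cdot)$ at $u'$ equals $\varphi_x(u)$ times a positive factor. Finally, $g(x+u^\perp)$ is the hyperplane through $gx$ with direction $L(u^\perp)=(L^{-T}u)^\perp=(u')^\perp$.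
\end{proof}

\begin{example}[ball and ellipsoids]\label{ex:ball}
For the unit ball $B$, $F_B(0,v)=|v|$. By rotation invariance $|v|=T(c_1)(v)$ with a constant $c_1>0$, so $\varphi_B=c_1>0$ on hyperplanes through $0$. The projective automorphisms of $B$ act transitively on $\operatorname{int}B$ (they come from the linear maps that preserve the form $x_1^2+\dots+x_n^2-x_{n+1}^2$). So $\varphi_B>0$ on $A_B$ by Lemma~\ref{lem:proj}, and by the same lemma $\varphi_C>0$ for every ellipsoid $C$.
\end{example}

\section{Segments suffice}\label{sec:segments}

By \eqref{eq:segments}, a nonnegative $\varphi_C$ gives the Crofton formula for segments. We need it for all rectifiable sets. The delicate point is an upper bound for the measure of the hyperplanes that hit a short, almost straight arc: a tube around the arc is hit by more hyperplanes than its chord. In the plane one would enclose the arc in a long thin triangle; a line that meets the triangle but no vertex crosses two sides, so the measure is at most half of the perimeter, about the length of the arc. The following lemma is the substitute in dimension $n$. We shall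 use it for a simplex with a small base and a distant apex, which has exactly $n$ long edges.

\begin{lemma}\label{lem:simplex}
Let $\mu\ge0$ be a Borel measure on $A_\Omega$, $\Omega$ open and convex, and let $\Delta\subset\Omega$ be an $n$-simplex such that $\mu$-almost no hyperplane contains a vertex of $\Delta$. Then
\begin{equation}\label{eq:simplex}
\mu(\langle\Delta\rangle)\le\frac1n\sum_{e}\mu(\langle e\rangle),
\end{equation}
where the sum is over the edges $e$ of $\Delta$.
\end{lemma}

\begin{proof}
A hyperplane that meets $\Delta$ but contains no vertex separates $q$ vertices from the other $n+1-q$, where $1\le q\le n$, and so it meets $q(n+1-q)\ge n$ edges.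
\end{proof}

\begin{lemma}\label{lem:segments}
Let $\eta\ge0$ be a locally finite Borel measure on $A_C$ with $d_C(x,y)=\eta(\langle[x,y]\rangle)$ for all $x\ne y$ in $\operatorname{int}C$. Then $\eta$ is a positive Crofton measure for $\operatorname{vol}_1$.
\end{lemma}

\begin{proof}
The measure $\eta$ is $\sigma$-finite, and we use its completion. Constants $c$ are uniform on compact subsets of $\operatorname{int}C$, where $d_C$ is bi-Lipschitz to the Euclidean distance; in Step 4 they may also depend on the arc $\gamma$, but not on $\epsilon$, $\delta$ or $s_0$.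

\emph{Step 1: small sets.} Since $\eta(\langle\{x\}\rangle)\le\eta(\langle[x,y]\rangle)=d_C(x,y)\to0$ as $y\to x$, almost no hyperplane contains a given point. So \eqref{eq:simplex} holds for all simplices $\Delta\subset\operatorname{int}C$, and reads
\begin{equation}\label{eq:simplexd}
\eta(\langle\Delta\rangle)\le\frac1n\sum_{\text{edges }[x,y]}d_C(x,y).
\end{equation}
Applied to regular simplices containing balls, this gives $\eta(\langle B(x,r)\rangle)\le cr$ for small $r$. If $\mathcal H^1(N)=0$, the part of $N$ in a compact subset of $\operatorname{int}C$ can be covered by balls with arbitrarily small sum of radii. Hence $\eta$-almost no $E$ meets $N$.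

\emph{Step 2: the counting measure.} For Borel $M\subset\operatorname{int}C$ the set $\langle M\rangle$ is the projection to $A_C$ of the Borel set $\{(E,x):x\in M\cap E\}$; hence it is analytic and $\eta$-measurable. Let $\mathcal M_q$, $q=1,2,\dots$, be countable Borel partitions of $M$, each refining the previous one, with pieces of diameter less than $1/q$. The number of pieces of $\mathcal M_q$ hit by $E$ increases to $\operatorname{card}(M\cap E)$, because any finite set of points of $M\cap E$ is eventually separated. So $E\mapsto\operatorname{card}(M\cap E)$ is measurable, and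
\[
m(M)=\int\operatorname{card}(M\cap E)\,\eta(dE)
\]
is countably additive by monotone convergence. By Step 1, $m$ vanishes on $\mathcal H^1$-null sets.

\emph{Step 3: arcs, lower bound.} Let $\gamma:[0,1]\to\operatorname{int}C$ be an injective $C^1$ arc with $\gamma'\ne0$ and $d_C$-length $\ell(\gamma)$; we also write $\gamma$ for its image. Let $\gamma_i$ be its $2^q$ closed dyadic subarcs of generation $q$. The images of dyadic points are hit by almost no $E$, so closed arcs may replace half-open ones, and monotone convergence gives $m(\gamma)=\lim_{q}\sum_i\eta(\langle\gamma_i\rangle)$. An $E$ that hits the chord of $\gamma_i$ and contains neither endpoint strictly separates the endpoints, hence hits $\gamma_i$. So $\eta(\langle\gamma_i\rangle)$ is at least the $d_C$-distance of the endpoints of $\gamma_i$, and $m(\gamma)\ge\ell(\gamma)$.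

\emph{Step 4: arcs, upper bound.} Let $0<\epsilon<\frac14$, let $I=[s_0,s_0+\delta]$ be a dyadic interval, and put $z=\gamma(s_0)$, $v=\gamma'(s_0)$, $e=v/|v|$. If $\delta$ is small (uniformly in $s_0$, since $\gamma'$ is uniformly continuous), then $\gamma(I)$ lies in the tube $[z,z+\delta v]+B(0,\epsilon\delta)$. Let $\Delta$ be the simplex with apex $z-\sqrt\epsilon\,\delta e$ whose base is a regular $(n-1)$-simplex orthogonal to $e$, with center $z+\delta v+\sqrt\epsilon\,\delta e$ and inradius $\rho\delta$, where $\rho=2\sqrt\epsilon\,(|v|+2\sqrt\epsilon)$. For small $\delta$ it lies in a fixed compact subset of $\operatorname{int}C$. Its height is $\delta(|v|+2\sqrt\epsilon)$. The points of the tube have axial distance from the apex at least $(\sqrt\epsilon-\epsilon)\delta\ge\frac12\sqrt\epsilon\,\delta$ and at most the height, and they have distance at most $\epsilon\delta$ from the axis. At such an axial distance the cross-section of $\Delta$ is centered on the axis and has inradius at least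
\[
\rho\delta\cdot\frac{\frac12\sqrt\epsilon\,\delta}{\delta(|v|+2\sqrt\epsilon)}=\epsilon\delta .
\]
Hence $\gamma(I)\subset\Delta$. The apex is within $c\sqrt\epsilon\,\delta$ of $z$, and the $n$ base vertices are within $c\sqrt\epsilon\,\delta$ of $z+\delta v$. In \eqref{eq:simplexd} each of the $n$ edges at the apex contributes at most $d_C(z,z+\delta v)+c\sqrt\epsilon\,\delta$, and each base edge at most $c\sqrt\epsilon\,\delta$. So
\[
\eta(\langle\gamma(I)\rangle)\le d_C(z,z+\delta v)+c\sqrt\epsilon\,\delta\le d_C(\gamma(s_0),\gamma(s_0+\delta))+c\sqrt\epsilon\,\delta ,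
\]
where $c$ in the last term has increased. Summing over the dyadic intervals of length $\delta$ and letting $\delta\to0$ we get $m(\gamma)\le\ell(\gamma)+c\sqrt\epsilon$ for every $\epsilon$.

So $m(\gamma)=\ell(\gamma)$, and likewise for all subarcs. Hence the finite measures $m$ and $d_C$-length agree on the Borel subsets of $\gamma$.

\emph{Step 5: rectifiable sets.} An $(\mathcal H^1,1)$-rectifiable Borel set $M\subset\operatorname{int}C$ is, up to an $\mathcal H^1$-null set, contained in a countable union of one-dimensional $C^1$ submanifolds \cite[3.2.29]{Federer}, hence in a countable union of arcs as in Step 3. Splitting $M$ into disjoint Borel pieces that lie in single arcs and a null set, we obtain $m(M)=\operatorname{vol}_1(M)$ from Steps 2--4.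
\end{proof}

Together with \eqref{eq:segments} this gives the criterion we use from now on:
\begin{equation}\label{eq:criterion}
\partial C\in C^\infty,\ \ \varphi_C\ge0\quad\Longrightarrow\quad\eta_{\varphi_C}\text{ is a positive Crofton measure for }\operatorname{vol}_1 .
\end{equation}

\section{The inverse cosine transform near a great sphere}\label{sec:local}

In the plane, $T^{-1}h(p)$ depends only on $h$ near the directions orthogonal to $p$. In higher dimensions this locality can fail, but the influence of $h$ away from $p^\perp$ is given by a \emph{bounded} kernel.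

\begin{lemma}\label{lem:kernel}
Let $p\in S$ and let $h\in C_e^\infty(S)$ vanish on $\{v\in S:|\langle v,p\rangle|<\frac14\}$. Then
\begin{equation}\label{eq:kernel}
T^{-1}h(p)=-\frac{n!\,\operatorname{Re}(i^{\,n+1})}{4(2\pi)^{n-1}}\int_Sh(v)\,\langle v,p\rangle^{-n-1}\,dv .
\end{equation}
In particular, $|T^{-1}h(p)|\le c\max_S|h|$ with $c=c(n)$.
\end{lemma}

For even $n$ the constant in \eqref{eq:kernel} is $0$. The idea of the proof is to test $h=T\varphi$ against a function $m_j$ for which $\int_S(T\varphi)m_j$ converges to a multiple of $\varphi(p)$. Since $|\langle u,x\rangle|$ is easily paired with Fourier transforms, $m_j$ is built from the Fourier transform of an approximate point mass at $\pm p$.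

\begin{proof}
Let $\theta\ge0$ be a radial $C_c^\infty$ function with support in $B(0,\frac12)$ and $\int\theta=1$. For $j\ge2$ put $\theta_j(y)=j^n[\theta(j(y-p))+\theta(j(y+p))]$; this vanishes near $0$. With $\hat\theta(x)=\int\theta(y)e^{-i\langle x,y\rangle}dy=:\Theta(|x|)$, $\Theta$ extends to an even Schwartz function on $\mathbb R$ with $\Theta(0)=1$, and $\hat\theta_j(x)=2\cos\langle x,p\rangle\,\Theta(|x|/j)$. For $v\in S$ let
\[
m_j(v)=\int_0^\infty r^n\hat\theta_j(rv)\,dr=2\operatorname{Re}\int_0^\infty A_j(r)e^{irs}\,dr,\qquad A_j(r)=r^n\Theta(r/j),\quad s=\langle v,p\rangle .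
\]

\emph{(a) Pairing with $T\varphi$.} Let $\varphi\in C_e^\infty(S)$. By homogeneity, polar coordinates and Fubini,
\[
\int_S(T\varphi)\,m_j\,dv=\int_{\mathbb R^n}(T\varphi)(x)\,\hat\theta_j(x)\,dx=\int_S\varphi(u)\int_{\mathbb R^n}|\langle u,x\rangle|\,\hat\theta_j(x)\,dx\,du .
\]
We have $\int_{u^\perp}\hat\theta_j(\tau u+w)\,dw=(2\pi)^{n-1}\int_{\mathbb R}\theta_j(su)e^{-is\tau}ds$. So the inner integral is $(2\pi)^{n-1}\int|\tau|\,\hat\alpha(\tau)\,d\tau$, where $\alpha(s)=\theta_j(su)$. Since $\alpha$ vanishes near $0$, $\alpha(s)=s^2\gamma(s)$ with $\gamma\in C_c^\infty(\mathbb R)$; then $\hat\alpha=-\hat\gamma''$, and two integrations by parts give $\int|\tau|\hat\alpha\,d\tau=-2\hat\gamma(0)=-2\int\theta_j(su)s^{-2}ds$. Using that $\varphi$ and $\theta_j$ are even we get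
\begin{align*}
\int_S(T\varphi)\,m_j\,dv&=-2(2\pi)^{n-1}\int_S\varphi(u)\int_{\mathbb R}\frac{\theta_j(su)}{s^2}\,ds\,du\\
&=-4(2\pi)^{n-1}\int_{\mathbb R^n}\varphi\Big(\frac y{|y|}\Big)\frac{\theta_j(y)}{|y|^{n+1}}\,dy\ \longrightarrow\ -8(2\pi)^{n-1}\varphi(p).
\end{align*}

\emph{(b) The kernel away from $p^\perp$.} Let $|s|\ge\frac14$. Integrating by parts $n+2$ times,
\[
\int_0^\infty A_j(r)e^{irs}\,dr=\sum_{l=0}^{n+1}\Big(\frac is\Big)^{l+1}A_j^{(l)}(0)+\Big(\frac is\Big)^{n+2}\int_0^\infty A_j^{(n+2)}(r)e^{irs}\,dr .
\]
Here $A_j^{(l)}(0)=0$ for $l<n$, $A_j^{(n)}(0)=n!$, and $A_j^{(n+1)}(0)=0$ because $\Theta'(0)=0$. Each term of $A_j^{(n+2)}$ is a constant times $r^{n-i}j^{-(n+2-i)}\Theta^{(n+2-i)}(r/j)$ with an integer $0\le i\le n$, and the integral of its absolute value over $(0,\infty)$ is $O(1/j)$. Therefore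
\[
m_j(v)=2\,n!\,\operatorname{Re}(i^{\,n+1})\,\langle v,p\rangle^{-n-1}+O(1/j)\qquad\text{uniformly on }\{|\langle v,p\rangle|\ge\tfrac14\}.
\]

Apply (a) to $\varphi=T^{-1}h$ and use (b): $-8(2\pi)^{n-1}T^{-1}h(p)=2\,n!\operatorname{Re}(i^{n+1})\int_Sh(v)\langle v,p\rangle^{-n-1}dv$.
\end{proof}

\begin{lemma}[local estimate]\label{lem:local}
There is $c=c(n)$ such that for all $h\in C_e^\infty(S)$ and $p\in S$
\[
|T^{-1}h(p)|\le c\,\big(\max_S|h|+\|h\|_{C^{k_0}(S_p)}\big),\qquad S_p=\{v\in S:|\langle v,p\rangle|\le\tfrac12\}.
\]
\end{lemma}

\begin{proof}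
Let $\chi(v)=\chi_0(\langle v,p\rangle)$, where $\chi_0$ is even and smooth, $0\le\chi_0\le1$, $\chi_0=1$ on $[-\frac14,\frac14]$, with support in $(-\frac12,\frac12)$. Write $h=\chi h+(1-\chi)h$; both terms are even and smooth. By \eqref{eq:Tinv}, $|T^{-1}(\chi h)(p)|\le c\|\chi h\|_{C^{k_0}(S)}\le c'\|h\|_{C^{k_0}(S_p)}$, where $c'$ does not depend on $p$ by rotation invariance. To $(1-\chi)h$ apply Lemma~\ref{lem:kernel}.
\end{proof}

\section{Hyperplanes near the boundary}\label{sec:boundary}

\subsection{The blow-up in the model case}\label{ss:model}

Write points of $\mathbb R^n$ as $(y,z)\in\mathbb R^{n-1}\times\mathbb R$. Two maps are used throughout this section: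
\begin{equation}\label{eq:kappa}
S_\lambda(y,z)=(\lambda y,\lambda^2z),\qquad \kappa(y,z)=(X,Z)=\Big(\frac{2y}{z+2},\frac{z-2}{z+2}\Big).
\end{equation}
The scaling $S_\lambda$ preserves the paraboloid $z=\frac12|y|^2$. The projective map $\kappa$ is regular on $\{z\ge0\}$; its inverse is
\[
\kappa^{-1}(X,Z)=\Big(\frac{2X}{1-Z},\frac{2(1+Z)}{1-Z}\Big),\qquad\text{and}\qquad z+2=\frac4{1-Z}.
\]
Moreover
\begin{equation}\label{eq:sphere}
|X|^2+Z^2-1=\frac{4|y|^2+(z-2)^2-(z+2)^2}{(z+2)^2}=\frac{8(\frac12|y|^2-z)}{(z+2)^2},
\end{equation}
so $\kappa$ maps the paraboloid into the unit sphere. The hyperplane $\{z=2\}$ goes to $\{Z=0\}$, and $(0,2)$ goes to $0$. Hence, for small $\tau>0$ and $\lambda=\sqrt{2/\tau}$, the map $\kappa\circ S_\lambda$ takes the hyperplane $\{z=\tau\}$, which cuts off a small cap of the paraboloid, to the equatorial hyperplane of the ball.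

What happens to a convex body that is only approximately a paraboloid near $0$? Take the smallest case: a smooth body in the plane whose boundary is $z=\frac12y^2+ay^3$ near $0$ and which lies in $\{z>0\}$ except for the point $0$. After $S_\lambda$ the curve is $z=\frac12y^2+\frac a\lambda y^3$: the error has shrunk by the factor $\lambda^{-1}$. By \eqref{eq:sphere}, with $y=2X/(1-Z)$ and $z+2=4/(1-Z)$, its image under $\kappa$ is
\[
X^2+Z^2-1=-\frac{8a}\lambda\,\frac{y^3}{(z+2)^2}=-\frac{4a}\lambda\,\frac{X^3}{1-Z}.
\]
On any set $\{Z\le1-c\}$ with $c>0$ this is a perturbation of the circle of size $O(\lambda^{-1})$ together with all derivatives. The part of the boundary far from $0$, say $\{z\ge c\}$, is mapped by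
\[
X=\frac{2\lambda y}{\lambda^2z+2},\qquad 1-Z=\frac4{\lambda^2z+2}
\]
into an $O(\lambda^{-1})$-neighborhood of the pole $(0,1)$. In the rescaled coordinates $\big(\frac\lambda2X,\frac{\lambda^2}4(1-Z)\big)$ it converges to the fixed curve of points $(y/z,1/z)$. So near the pole the boundary looks like a graph $1-Z=4\lambda^{-2}g(\frac\lambda2X)$, up to lower-order terms, with a fixed function $g$; for the circle itself $g(\xi)=\frac12\xi^2$. When $g$ is different, the derivatives of order $k$ deviate from those of the circle by an amount of order $\lambda^{k-2}$, which does not tend to zero for $k=2$ and in general explodes for $k\ge3$. This is why \eqref{eq:Tinv} is not enough and Lemma~\ref{lem:local} is needed; see Figure~\ref{fig:blowup}.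

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw (0,1.4) ellipse (1.9 and 1.4);
\draw (-2.3,0) -- (2.3,0) node[right] {\small $z=0$};
\draw[dashed] (-2.3,0.4) -- (2.3,0.4) node[right] {\small $E$};
\fill (0,0) circle (1.5pt) node[below] {\small $0$};
\node at (0,1.7) {\small $C$};
\draw[->] (3.6,1.4) -- (5.0,1.4) node[midway,above] {\small $\kappa\circ S_\lambda$};
\begin{scope}[shift={(7.8,1.4)}]
\draw (0,0) circle (1.4);
\draw[line width=2.6pt,gray] (-30:1.4) arc (-30:30:1.4);
\draw[line width=2.6pt,gray] (150:1.4) arc (150:210:1.4);
\draw[dashed] (-1.9,0) -- (1.9,0) node[right] {\small $Z=0$};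
\fill (0,0) circle (1.5pt) node[below] {\small $0$};
\fill (0,1.4) circle (2.2pt) node[above] {\small pole};
\end{scope}
\end{tikzpicture}
\caption{The projective blow-up. Left: a body $C$ touches $\{z=0\}$ at $0$, and the hyperplane $E=\{z=\tau\}$ cuts off a small cap. Right: a projective map sends $E$ to the horizontal hyperplane through the center and $C$ to a body close to the unit ball. The part of $\partial C$ away from $0$ is squeezed into a small neighborhood of the pole. On the thick band around the equator the image is close to the sphere together with its derivatives.}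
\label{fig:blowup}
\end{figure}

\subsection{Stability of implicit functions}

We repeatedly pass from uniform convergence of boundaries to $C^k$ convergence, by the following elementary fact. If $D\subset S$, derivatives in $\theta$ are taken in the charts of a fixed finite atlas.

\begin{lemma}\label{lem:implicit}
Let $k\ge1$, let $D$ be an open subset of $\mathbb R^{n-1}$ or of $S$, let $\rho\in C^k(D)$ be bounded, $\epsilon>0$, and $N=\{(\theta,r):\theta\in D,\ |r-\rho(\theta)|<\epsilon\}$. Let $\Phi_j,\Phi\in C^k(N)$, suppose that all derivatives of $\Phi$ of order at most $k$ are bounded and uniformly continuous on $N$, and that $\Phi_j\to\Phi$ in $C^k(N)$. Assume $\Phi(\theta,\rho(\theta))=0$ and $|\partial_r\Phi(\theta,\rho(\theta))|\ge c_0>0$ on $D$. If $\rho_j\in C^k(D)$, $\rho_j\to\rho$ uniformly, and $\Phi_j(\theta,\rho_j(\theta))=0$ on $D$ for large $j$, then $\rho_j\to\rho$ in $C^k(D)$.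
\end{lemma}

\begin{proof}
For large $j$ the graph of $\rho_j$ lies in $N$. Let $\partial^\beta$ be a derivative in $\theta$ of order $l$, $1\le l\le k$. Applying it to $\Phi_j(\theta,\rho_j(\theta))=0$ gives
\[
\partial_r\Phi_j(\theta,\rho_j(\theta))\;\partial^\beta\rho_j(\theta)+Q_\beta=0,
\]
where $Q_\beta$ is a universal polynomial in the derivatives of $\Phi_j$ of order at most $l$ at $(\theta,\rho_j(\theta))$ and the derivatives of $\rho_j$ of order less than $l$. The same identity holds for $\Phi,\rho$. Every derivative of $\Phi_j$ of order at most $k$ at $(\theta,\rho_j(\theta))$ converges, uniformly in $\theta$, to the derivative of $\Phi$ at $(\theta,\rho(\theta))$, and the limit is bounded. In particular $|\partial_r\Phi_j(\theta,\rho_j(\theta))|\ge c_0/2$ for large $j$. Now use induction on $l$, starting from the bounded function $\rho$ and the uniform convergence $\rho_j\to\rho$. If the derivatives of $\rho_j$ of order less than $l$ converge uniformly to those of $\rho$, and these are bounded, then $Q_\beta$ converges uniformly to a bounded limit, because polynomials are uniformly continuous on bounded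 sets. Dividing by $\partial_r\Phi_j(\theta,\rho_j(\theta))$ we see that $\partial^\beta\rho_j$ converges uniformly to $\partial^\beta\rho$, and that $\partial^\beta\rho$ is bounded.
\end{proof}

\subsection{Reduction of Theorem~\ref{thm:B} to a convergence statement}

Let $k=k_0$ be the number in \eqref{eq:Tinv}.

\begin{proposition}\label{prop:star}
Let $C_j,C_0\in\mathcal K$ contain $0$ in their interiors, let $R_{C_j}\to R_{C_0}$ in $C^k(S)$, and let $E_j\in A_{C_j}$ converge to a hyperplane $E_\infty$. Suppose that either $E_\infty$ supports $C_0$, or $E_\infty$ meets $\operatorname{int}C_0$ and $\varphi_{C_0}(E_\infty)>0$. Then $\varphi_{C_j}(E_j)>0$ for all large $j$.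
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:B} from Proposition~\ref{prop:star}]
If $R_C\in C^\infty(S)$, then $\partial C=\{R_C(\theta)\theta\}$ is $C^\infty$, and its curvature depends continuously on the derivatives of $R_C$ of order at most $2$. As $k\ge3$ and $S$ is compact, all bodies $C$ in (1) with $\delta$ small lie in $\mathcal K$.

If no $\delta$ as in (1) gave $\varphi_C>0$, there would be bodies $C_j\in\mathcal K$ with $R_{C_j}\to R_{C_0}$ in $C^k(S)$ and hyperplanes $E_j\in A_{C_j}$ with $\varphi_{C_j}(E_j)\le0$. A subsequence of the $E_j$ converges to a hyperplane $E_\infty$ that meets $C_0$; it supports $C_0$ or meets $\operatorname{int}C_0$, and in the second case $\varphi_{C_0}(E_\infty)>0$ by assumption. This contradicts Proposition~\ref{prop:star}. So $\varphi_C>0$, and $\eta_{\varphi_C}$ is a positive Crofton measure by \eqref{eq:criterion}. For balls and ellipsoids $\varphi_{C_0}>0$ holds by Example~\ref{ex:ball}.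

For (2) translate so that $0\in\operatorname{int}C$ (Lemma~\ref{lem:proj}) and let $C_j=C_0=C$. If (2) failed there would be $E_j\in A_C$ that leave every compact subset of $A_C$, with $\varphi_C(E_j)\le0$. A limit of a subsequence meets $C$ but not $\operatorname{int}C$, so it supports $C$, again a contradiction.
\end{proof}

In the proof of Proposition~\ref{prop:star} we use the functions $P_j(x)=|x|-R_{C_j}(x/|x|)$ and $P_0(x)=|x|-R_{C_0}(x/|x|)$, $x\ne0$. They are defining functions of $\partial C_j$, $\partial C_0$, negative inside, with nonvanishing gradient, and $P_j\to P_0$ in $C^k$ on compact subsets of $\mathbb R^n\setminus0$.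

\subsection{Proof of Proposition~\ref{prop:star}: interior hyperplanes}

Let $E_\infty$ meet $\operatorname{int}C_0$ and $\varphi_{C_0}(E_\infty)>0$. Choose $x_j\in E_j$ converging to some $x_\infty\in E_\infty\cap\operatorname{int}C_0$. By Hausdorff convergence the radial functions $\rho_j$ of $C_j-x_j$ converge uniformly to the radial function $\rho$ of $C_0-x_\infty$. Apply Lemma~\ref{lem:implicit} with $D=S$, $\Phi_j(\theta,r)=P_j(x_j+r\theta)$ and $\Phi(\theta,r)=P_0(x_\infty+r\theta)$. Here $\epsilon$ is chosen so small that $r$ stays positive on the closure of $N$ and $x_\infty+r\theta\ne0$ there, which is possible because $0\notin\partial C_0$; then $x_j+r\theta$ stays in a compact subset of $\mathbb R^n\setminus0$ for large $j$. Since $\Phi$ is $C^k$ near the compact closure of $N$, its derivatives are bounded and uniformly continuous. The radial derivative does not vanish because rays from the interior point $x_\infty$ are transversal to $\partial C_0$. So $\rho_j\to\rho$ in $C^k(S)$, and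
\[
F_{C_j}(x_j,\theta)=\tfrac12\big(\rho_j(\theta)^{-1}+\rho_j(-\theta)^{-1}\big)\ \longrightarrow\ F_{C_0}(x_\infty,\theta)\quad\text{in }C^k(S).
\]
By \eqref{eq:Tinv}, $T^{-1}F_{C_j}(x_j,\cdot)\to T^{-1}F_{C_0}(x_\infty,\cdot)$ uniformly. Since suitably signed unit normals of $E_j$ converge to one of $E_\infty$, we get $\varphi_{C_j}(E_j)\to\varphi_{C_0}(E_\infty)>0$.

\subsection{Proof of Proposition~\ref{prop:star}: hyperplanes approaching the boundary}

Let $E_\infty$ support $C_0$ at $p_0$, with outer unit normal $u_\infty$. Write $E_j=E(u_j,h_{C_j}(u_j)-\tau_j)$ with $h_{C_j}$ the support function and $u_j\to u_\infty$. Then $\tau_j>0$ since $E_j$ meets $\operatorname{int}C_j$, and $\tau_j\to0$. Let $p_j\in\partial C_j$ be the point with outer normal $u_j$. Since $C_0$ is strictly convex, $p_j\to p_0$.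

\medskip
\emph{Step 1: normalization.} Apply rigid motions, convergent as $j\to\infty$, that take $p_j$ to $0$ and $u_j$ to $-e_n$. In the coordinates $(y,z)$ we then have $C_j\subset\{z\ge0\}$ and $E_j=\{z=\tau_j\}$. The transformed defining functions converge in $C^k$ near $0$ to one whose $z$-derivative at $0$ is negative. So there are $r_0>0$ and a neighborhood $U$ of $0$, both independent of $j$, such that for large $j$ the zero set over $\{|y|\le r_0\}$ near $0$ is a graph $z=f_j(y)$ and $C_j\cap U=\{z\ge f_j(y)\}\cap U$. The $f_j$ converge uniformly, because the defining functions do and their $z$-derivatives stay away from $0$. By Lemma~\ref{lem:implicit} they converge in $C^k$ on $\{|y|\le r_0\}$, after decreasing $r_0$. Moreover $f_j(0)=0$ and $\nabla f_j(0)=0$.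

The matrices $A_j=D^2f_j(0)$ converge to a matrix that is positive definite because $C_0$ has positive curvature; this is the place where curvature is used. Apply the linear maps $(y,z)\mapsto(A_j^{1/2}y,z)$, which converge too and do not change $E_j$. So we may assume $D^2f_j(0)=I$. We keep the notation $C_j,C_0,r_0,U$ for the transformed objects; $C_0\cap\{z=0\}=\{0\}$ by strict convexity. Let $e_j=f_j-\frac12|y|^2$. It vanishes to second order at $0$ and its derivatives of order $3,\dots,k$ are bounded uniformly in $j$. By Taylor's formula there is $M$ independent of $j$ with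
\begin{equation}\label{eq:ej}
|D^le_j(y)|\le M|y|^{3-l}\ \ (l\le2),\qquad|D^le_j(y)|\le M\ \ (3\le l\le k),\qquad|y|\le r_0 .
\end{equation}

\emph{Step 2: blow-up.} Let $\lambda_j=\sqrt{2/\tau_j}\to\infty$ and $g_j=\kappa\circ S_{\lambda_j}$, see \eqref{eq:kappa}. This projective map is regular on $C_j\subset\{z\ge0\}$, and it takes $E_j$ to $\{Z=0\}$ and $(0,\tau_j)$ to $0$. Put $G_j=g_jC_j$, a convex body with $C^\infty$ boundary. For large $j$ we have $(0,\tau_j)\in U$ and $\tau_j>0=f_j(0)$, so $(0,\tau_j)\in\operatorname{int}C_j$ and $0\in\operatorname{int}G_j$. Let $R_j$ be the radial function of $G_j$ about $0$.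

\emph{Step 3: $R_j\to1$ uniformly on $S$.} By \eqref{eq:sphere}, the image $(X,Z)$ of $(y,z)\in\partial C_j$ under $g_j$ satisfies
\begin{equation}\label{eq:dev}
|X|^2+Z^2-1=\frac{8\lambda_j^2(\frac12|y|^2-z)}{(\lambda_j^2z+2)^2}.
\end{equation}
Fix $\delta\in(0,r_0]$ with $M\delta\le\frac14$. On the graph part $z=f_j(y)$, $|y|<\delta$, \eqref{eq:ej} gives $|z-\frac12|y|^2|\le M\delta|y|^2$ and hence $z\ge\frac14|y|^2$. So the right side of \eqref{eq:dev} is at most $32M\delta\,a/(a+2)^2$ in absolute value, where $a=\lambda_j^2z\ge0$. As $a/(a+2)^2\le\frac18$, it is at most $4M\delta$.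

All other points of $\partial C_j$ have $z\ge c_\delta>0$ for large $j$. Otherwise a subsequence of such points would converge to a point of $C_0\cap\{z=0\}=\{0\}$, whereas near $0$ all boundary points belong to the graph part. For these points the right side of \eqref{eq:dev} is $O(\lambda_j^{-2})$. Consequently $\limsup_j\sup_{\partial G_j}\big||X|^2+Z^2-1\big|\le4M\delta$ for every small $\delta$, that is, $\sup_S|R_j^2-1|\to0$.

\emph{Step 4: $R_j\to1$ in $C^k$ near the equator.} Let $D=\{\theta\in S:|\theta_n|<\frac35\}$ and $N'=\{r\theta:\theta\in D,\ |r-1|<\frac1{10}\}$. On $N'$ we have $|Z|\le0.66$ and $|X|\le1.1$, so $(y,z)=\kappa^{-1}(X,Z)$ satisfies $|y|\le7$, and $z$ is bounded. For large $j$ put on $N'$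
\[
\Psi_j=z-\lambda_j^2f_j(y/\lambda_j),\qquad\Psi=z-\tfrac12|y|^2=\frac{2(1-|X|^2-Z^2)}{(1-Z)^2};
\]
the last equality is \eqref{eq:sphere} with $z+2=4/(1-Z)$. By \eqref{eq:ej}, for $|y|\le7$ and $0\le l\le k$,
\[
\big|D^l\big(\lambda_j^2e_j(y/\lambda_j)\big)\big|=\lambda_j^{2-l}\,\big|(D^le_j)(y/\lambda_j)\big|\le c/\lambda_j .
\]
Since $\kappa^{-1}$ has bounded derivatives on $N'$, $\Psi_j\to\Psi$ in $C^k(N')$. For large $j$ and $\theta\in D$ the point $R_j(\theta)\theta$ lies in $N'$ by Step 3. It is the image of a point $(y/\lambda_j,z/\lambda_j^2)\in\partial C_j$ with $(y,z)$ bounded; this point lies in $U$, hence on the graph of $f_j$, and therefore $\Psi_j(R_j(\theta)\theta)=0$. Moreover $\Psi(r\theta)=2(1-r^2)/(1-r\theta_n)^2$ vanishes at $r=1$ and has there the $r$-derivative $-4/(1-\theta_n)^2$, which is bounded away from $0$ on $D$. Lemma~\ref{lem:implicit} with $\rho=1$, $\epsilon=\frac1{10}$, $\rho_j=R_j$, $\Phi_j(\theta,r)=\Psi_j(r\theta)$, $\Phi(\theta,r)=\Psi(r\theta)$ gives $R_j\to1$ in $C^k(D)$; its boundedness assumptions hold because $\Psi$ is smooth on a neighborhood of the compact closure of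 $N'$. In particular this convergence holds on the band $S_{e_n}=\{\theta\in S:|\theta_n|\le\frac12\}$ of Lemma~\ref{lem:local} for $p=e_n$.

\emph{Step 5: conclusion.} We have $F_{G_j}(0,\theta)=\frac12(R_j(\theta)^{-1}+R_j(-\theta)^{-1})=1+h_j(\theta)$ with $h_j\in C_e^\infty(S)$, and $\max_S|h_j|\to0$ by Step 3, $\|h_j\|_{C^{k_0}(S_{e_n})}\to0$ by Step 4. By Lemma~\ref{lem:local} with $p=e_n$, and with $c_1>0$ from Example~\ref{ex:ball},
\[
\varphi_{G_j}(\{Z=0\})=\big(T^{-1}F_{G_j}(0,\cdot)\big)(e_n)=c_1+(T^{-1}h_j)(e_n)\ \longrightarrow\ c_1>0 .
\]
Lemma~\ref{lem:proj}, applied to $g_j$ composed with the affine maps of Step 1, shows that $\varphi_{C_j}(E_j)>0$ for the original bodies and hyperplanes when $j$ is large. This proves Proposition~\ref{prop:star} and Theorem~\ref{thm:B}. \qed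

\subsection{Proof of Theorem~\ref{thm:A}}

The body $C_\varepsilon$ is a sublevel set of a convex function, hence convex. Its radial function solves $R^2+\varepsilon\theta_1^4R^4=1$, so
\[
R^2=\frac2{1+\sqrt{1+4\varepsilon\theta_1^4}} .
\]
Thus $R_{C_\varepsilon}\in C^\infty(S)$, and $R_{C_\varepsilon}\to1$ in $C^\infty(S)$ as $\varepsilon\to0$. By Theorem~\ref{thm:B}(1) with $C_0$ the unit ball, for small $\varepsilon>0$ the measure $\eta_{\varphi_{C_\varepsilon}}$, with density $\varphi_{C_\varepsilon}>0$, is a positive Crofton measure.

Suppose that $C_\varepsilon$, $\varepsilon>0$, were an ellipsoid. Then the boundary of its section with the $(x_1,x_2)$-plane would satisfy a nontrivial conic equation $\alpha x_2^2+(\beta x_1+\mu)x_2+q(x_1)=0$ with $\deg q\le2$. For all small $x_1$ both points with $x_2=\pm\sqrt{1-x_1^2-\varepsilon x_1^4}$ satisfy it. Subtracting gives $\beta=\mu=0$, and then $\alpha(1-x_1^2-\varepsilon x_1^4)+q(x_1)\equiv0$. The term of degree $4$ forces $\alpha=0$, hence $q=0$, a contradiction. \qed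

\section{Characterization by zonoids: proof of Theorem~\ref{thm:C}}\label{sec:C}

Recall that $F_C(x,\cdot)$ is the support function of $\frac12(K_x-K_x)$, $K_x=(C-x)^\circ$. So the condition of the theorem says that $F_C(x,\cdot)$ is the support function of a zonoid for every $x\in\operatorname{int}C$.

\subsection{Necessity}

Now $\eta$ need not have a density, so we average over small balls. Let $\eta$ be a positive Crofton measure. For a segment $J=[x,y]\subset\operatorname{int}C$, $x\ne y$, finiteness of $\int\operatorname{card}(J\cap E)\,\eta(dE)=d_C(x,y)$ shows that almost no $E$ contains $J$. So $d_C(x,y)=\eta(\langle[x,y]\rangle)$.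

Let $B=B(x,r)$ be a closed ball in $\operatorname{int}C$ and $v\in\mathbb R^n\setminus 0$. A hyperplane $E$ meets $[y,y+sv]$ if and only if $y\in E-\sigma v$ for some $\sigma\in[0,s]$. With $u_E$ a unit normal of $E$, Fubini's theorem gives for small $s>0$
\[
\frac1s\int_Bd_C(y,y+sv)\,dy=\int\frac1s\int_0^s|\langle u_E,v\rangle|\,\mathcal H^{n-1}\big(B\cap(E-\sigma v)\big)\,d\sigma\,\eta(dE).
\]
The inner expression is bounded and vanishes unless $E$ meets a fixed compact subset of $\operatorname{int}C$, so it is dominated by an $\eta$-integrable function. If $\langle u_E,v\rangle\ne0$, the function $\sigma\mapsto\mathcal H^{n-1}(B\cap(E-\sigma v))$ is continuous. Letting $s\to0$,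
\[
\int_BF_C(y,v)\,dy=\int|\langle u_E,v\rangle|\,\mathcal H^{n-1}(B\cap E)\,\eta(dE).
\]
So $|B|^{-1}\int_BF_C(y,\cdot)\,dy$ is the support function of a zonoid. Let $r\to0$ and use (Z1).

\subsection{Sufficiency}

Assume that $F_C(x,\cdot)$ is the support function of a zonoid for all $x\in\operatorname{int}C$. If $\partial C$ is $C^\infty$, then $\varphi_C\ge0$ by (T1) and we are done by \eqref{eq:criterion}. In general $F_C$ must be smoothed in $x$ \emph{and} in $v$ while preserving both the symmetry \eqref{eq:sym} and the zonoid property. Averaging over affine maps does this: for an invertible matrix $L$ and $b\in\mathbb R^n$, $(x,v)\mapsto F_C(Lx+b,Lv)$ is the Finsler function of the Hilbert metric of $L^{-1}(C-b)$.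

For small $\varepsilon>0$ let $\Omega_\varepsilon=\{x\in\operatorname{int}C:\operatorname{dist}(x,\partial C)>\varepsilon\}$, an open convex set. Let $\kappa_\varepsilon\ge0$ be a smooth probability density on pairs $(L,b)$ of an $n\times n$ matrix and a vector, supported in the compact set where $\|L-I\|\le\frac12$ and $|Lx+b-x|\le\varepsilon/2$ for all $x\in C$. These sets shrink to $(I,0)$ as $\varepsilon\to0$. For $x\in\Omega_\varepsilon$ and $(L,b)\in\operatorname{supp}\kappa_\varepsilon$, $L$ is invertible and $Lx+b\in\operatorname{int}C$ has distance at least $\varepsilon/2$ from $\partial C$. Put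
\[
F_\varepsilon(x,v)=\int F_C(Lx+b,Lv)\,\kappa_\varepsilon(L,b)\,dL\,db,\qquad x\in\Omega_\varepsilon .
\]
As $F_C$ is continuous, $F_\varepsilon\to F_C$ locally uniformly as $\varepsilon\to0$.

\emph{Smoothness.} For $v$ near $v_0\ne0$ let $A_v=I+(v-v_0)v_0^T/|v_0|^2$; it is invertible and $A_vv_0=v$. Substituting $w=Lx+b$, $L'=LA_v$,
\[
F_\varepsilon(x,v)=\int\!\!\int F_C(w,L'v_0)\,\kappa_\varepsilon\big(L'A_v^{-1},\,w-L'A_v^{-1}x\big)\,|\det A_v|^{-n}\,dL'\,dw .
\]
Now $(x,v)$ enters only through smooth factors, and $(w,L')$ ranges over a compact set when $(x,v)$ is near $(x_0,v_0)$. So $F_\varepsilon$ is $C^\infty$ on $\Omega_\varepsilon\times(\mathbb R^n\setminus0)$.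

\emph{Symmetry.} Choose $C_j\in\mathcal K$ with $C_j\to C$ \cite[\S3.4]{Schneider}. For large $j$ the averages
\[
F_{j,\varepsilon}(x,v)=\int F_{C_j}(Lx+b,Lv)\,\kappa_\varepsilon(L,b)\,dL\,db
\]
are defined on $\Omega_\varepsilon$. By Lemma~\ref{lem:hilbertsym} the mixed derivative matrix of $F_{C_j}$ in $(x,v)$ is symmetric; that of $F_{C_j}(Lx+b,Lv)$ is $L^T\big((F_{C_j})_{x^pv^q}\big)_{p,q}L$, again symmetric. So $F_{j,\varepsilon}$ satisfies \eqref{eq:sym}. By \eqref{eq:Fconv}, $F_{j,\varepsilon}\to F_\varepsilon$ locally uniformly as $j\to\infty$. Hence $F_\varepsilon$ satisfies \eqref{eq:sym} in the sense of distributions on $\Omega_\varepsilon\times(\mathbb R^n\setminus0)$, and, being smooth, classically.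

\emph{Positivity.} By (Z2), $F_\varepsilon(x,\cdot)$ is the support function of a zonoid. By (T1) its generating measure is $\varphi^\varepsilon_x(u)\,du$ with $\varphi_x^\varepsilon=T^{-1}F_\varepsilon(x,\cdot)$. So the function $\varphi^\varepsilon$ that Proposition~\ref{prop:density} associates with $F_\varepsilon$ is nonnegative, and $\eta_\varepsilon:=\eta_{\varphi^\varepsilon}$ on $A_{\Omega_\varepsilon}$ satisfies
\[
\eta_\varepsilon(\langle[x,y]\rangle)=d_\varepsilon(x,y):=\int_0^1F_\varepsilon(x+s(y-x),y-x)\,ds\ \longrightarrow\ d_C(x,y)\qquad(\varepsilon\to0),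
\]
locally uniformly in $x,y\in\operatorname{int}C$.

\emph{Limit.} Every compact subset of $A_C$ is covered by finitely many sets $\langle[x,y]\rangle$. So it lies in $A_{\Omega_\varepsilon}$ for small $\varepsilon$, and its $\eta_\varepsilon$-measure stays bounded. Let $\eta$ be a vague limit of the $\eta_\varepsilon$ on $A_C$ along a sequence $\varepsilon\to0$, to which all limits below refer; it is locally finite.

We claim that $\eta(\langle\{x\}\rangle)=0$ for $x\in\operatorname{int}C$. Let $\Delta_r$ be a regular simplex of edge length $r$ centered at $x$. Hyperplanes through $x$ are interior points of $\langle\Delta_r\rangle$. Hyperplanes through a given vertex are $\eta_\varepsilon$-null, so Lemma~\ref{lem:simplex} gives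
\[
\eta(\langle\{x\}\rangle)\le\eta(\operatorname{int}\langle\Delta_r\rangle)\le\liminf_{\varepsilon\to0}\eta_\varepsilon(\langle\Delta_r\rangle)\le\liminf_{\varepsilon\to0}\frac1n\sum_{\text{edges }[y,y']}d_\varepsilon(y,y')\le cr ,
\]
and $r\to0$ proves the claim.

Let $x\ne y$ in $\operatorname{int}C$. The hyperplanes that strictly separate $x$ and $y$ form an open set, so the boundary of the compact set $\langle[x,y]\rangle$ lies in $\langle\{x\}\rangle\cup\langle\{y\}\rangle$, a null set of $\eta$. Hence $\eta(\langle[x,y]\rangle)=\lim\eta_\varepsilon(\langle[x,y]\rangle)=d_C(x,y)$, and Lemma~\ref{lem:segments} shows that $\eta$ is a positive Crofton measure. \qed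

\section{Closedness and polytopes: proof of Theorem~\ref{thm:D}}\label{sec:D}

\emph{$\mathcal P$ is closed.} Let $C_j\in\mathcal P$ converge to a convex body $C$ and let $x\in\operatorname{int}C$. By \eqref{eq:Fconv}, $F_{C_j}(x,\cdot)\to F_C(x,\cdot)$. By Theorem~\ref{thm:C} and (Z1), $C\in\mathcal P$.

\emph{$\mathcal P$ contains no polytope.} Suppose that $C\in\mathcal P$ is a polytope. The plan is to look at a vertex of $C$ from points $x\in\operatorname{int}C$: the corresponding face of $K_x-K_x$ is, up to translation, a section of the normal cone at the vertex. These sections would all have to be centrally symmetric, and for $n\ge3$ no pointed $n$-dimensional cone allows this for an open set of sections.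

Let $b$ be a vertex of $C$ with normal cone $N$, a pointed $n$-dimensional cone with extreme rays spanned by $r_1,\dots,r_m$. Consider the nonempty open set of those $x\in\operatorname{int}C$ for which the ray from $b$ through $x$ leaves $C$ in the relative interior of a facet. Put $w=b-x$; it ranges over an open set $W$. Since $x$ is an interior point, $\langle\ell,w\rangle>0$ for all $\ell\in N\setminus0$.

The gauge of $C-x$ equals $1$ at $w$, so the support set of $K_x$ in direction $w$ consists of the $\ell$ with $\langle\ell,w\rangle=1$ and $\langle\ell,c-x\rangle\le1$ for all $c\in C$. Subtracting, this means $\langle\ell,w\rangle=1$ and $\langle\ell,c-b\rangle\le0$ for all $c\in C$, so the support set is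
\[
G(w)=\{\ell\in N:\langle\ell,w\rangle=1\},
\]
an $(n-1)$-polytope with vertices $r_i/\langle r_i,w\rangle$. In the same way, the support set of $K_x$ in direction $-w$ is a section of the normal cone of $C$ at the point where the ray from $b$ through $x$ leaves $C$. That cone is a ray, so the support set is a single point. Hence the support set of $K_x-K_x$ in direction $w$ is a translate of $G(w)$. By Theorem~\ref{thm:C} and (Z3), $G(w)$ is centrally symmetric for every $w\in W$.

The central reflection of $G(w)$ permutes its vertices without fixed points, because the center is not a vertex. So for each $w\in W$ there is a fixed-point-free involution $\sigma$ of $\{1,\dots,m\}$ such that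
\[
\frac{r_i}{\langle r_i,w\rangle}+\frac{r_{\sigma(i)}}{\langle r_{\sigma(i)},w\rangle}\quad\text{does not depend on }i .
\]
For each of the finitely many $\sigma$ this is a closed condition in $W$, so one $\sigma$ works on a nonempty open subset of $W$. Since $m\ge n\ge3$ and $m$ is even, $m\ge4$; this is where $n\ge3$ is used (for $n=2$, $G(w)$ is a segment and there is no obstruction). Choose $i$ and $j\notin\{i,\sigma(i)\}$. Then
\[
\frac{r_i}{\langle r_i,w\rangle}+\frac{r_{\sigma(i)}}{\langle r_{\sigma(i)},w\rangle}=\frac{r_j}{\langle r_j,w\rangle}+\frac{r_{\sigma(j)}}{\langle r_{\sigma(j)},w\rangle}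
\]
on an open set, hence as rational functions of $w$. Multiply by $\langle r_i,w\rangle$ and evaluate at a generic $w$ with $\langle r_i,w\rangle=0$. The vectors $r_1,\dots,r_m$ are pairwise linearly independent because $N$ is pointed, so the other three denominators do not vanish there, and we get $r_i=0$, a contradiction.

\emph{$\mathcal P$ is nowhere dense.} Polytopes are dense in the space of convex bodies and lie in the complement of the closed set $\mathcal P$. So $\mathcal P$ has empty interior. \qed

\begin{thebibliography}{9}

\bibitem{Federer} Federer, \emph{Geometric Measure Theory}.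

\bibitem{Groemer} Groemer, \emph{Geometric Applications of Fourier Series and Spherical Harmonics}.

\bibitem{MW} ``Mini-Workshop: Valuations and Integral Geometry'', \texttt{https://ems.press/content/serial-article-files/46262?nt=1}.

\bibitem{Schneider} Schneider, \emph{Convex Bodies: The Brunn--Minkowski Theory}, 2nd ed.

\end{thebibliography}

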